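\title{Kerdock codes are at least twice as large as linear codes of the same length and minimum distance}

\begin{abstract}
For odd $r\ge 3$ the binary Kerdock code $\mathcal K(r+1)$ has length $2^{r+1}$, minimum distance $2^r-2^{(r-1)/2}$ and $2^{2r+2}$ codewords. We prove that every binary linear code of this length and at least this minimum distance has dimension at most $2r+1$. Hence every Kerdock code has at least twice as many codewords as any such linear code. The proof combines positivity of Krawtchouk expansions with a $2$-adic divisibility argument for the weights of a linear code. We also bound the size of arbitrary codes with these parameters, and we show that the factor two is attained for $r=3$.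
\end{abstract}

\section{The question and the results}

A \emph{binary code} of length $n$ is a subset $C\subseteq\mathbb F_2^n$. The \emph{weight} $\mathrm{wt}(c)$ of a word $c$ is its number of nonzero coordinates, the \emph{distance} of $c$ and $c'$ is $\mathrm{wt}(c+c')$, and the \emph{minimum distance} of $C$ is the least distance of two distinct words of $C$. The code is \emph{linear} if it is a subspace; its minimum distance is then the least weight of a nonzero word. We write $\mathbf 1$ for the all-one word.

Kerdock introduced a class of nonlinear binary codes of very high minimum distance. For odd $r\ge3$ the Kerdock code $\mathcal K(r+1)$ can be described as the image of a $\mathbb Z_4$-linear code $\hat K(r+1)$ under the Gray map, which acts componentwise by $0\mapsto00$, $1\mapsto01$, $2\mapsto11$, $3\mapsto10$. We use only its parameters: length $2^{r+1}$, minimum distance $2^r-2^{(r-1)/2}$, and $2^{2(r+1)}$ codewords. For $r=3$ and $r=5$ it is known that $\mathcal K(r+1)$ has at least twice as many codewords as any linear binary code of equal length and minimum distance.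 The question, posed in \cite{series}, is whether this holds for every odd $r\ge3$; equivalently, whether every such linear code has dimension at most $2r+1$. The answer is yes.

Throughout, $m=r+1\ge4$ is even and
\[
q=2^{m/2}\ge4,\qquad n=q^2=2^m,\qquad d=\frac{q^2-q}{2}=2^{m-1}-2^{m/2-1},
\]
so that $\mathcal K(m)$ has length $n$, minimum distance $d$ and $n^2=q^4=2^{2m}$ words.

\begin{theorem}\label{thm:linear}
Let $m\ge4$ be even. Every binary linear code of length $2^m$ and minimum distance at least $d$ has dimension at most $2m-1=2r+1$. Hence $\mathcal K(m)$ has at least twice as many codewords as any such code.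
\end{theorem}

The theorem covers linear codes of any length at most $2^m$ and minimum distance at least $d$, since one may append zero coordinates.

To see what $d$ measures, replace each word by its vector of signs $(-1)^{c_l}$ and put
\[
x(c)=\sum_{l=1}^n(-1)^{c_l}=n-2\,\mathrm{wt}(c)\in[-n,n].
\]
The inner product of the sign vectors of $c$ and $c'$ is $x(c+c')$, which we call their \emph{correlation}, and
\begin{equation}\label{eq:dq}
\mathrm{wt}(c)\ge d\iff x(c)\le q=\sqrt n .
\end{equation}
So the codes in question are the sets of sign vectors of length $n$ with pairwise inner products at most $\sqrt n$. Index the coordinates by $\mathbb F_2^m$. The affine functions $\mathbb F_2^m\to\mathbb F_2$ form a linear code of dimension $m+1$ whose correlations are $0$ and $\pm n$. If correlations up to $\sqrt n$ are allowed, the Kerdock code reaches $2^{2m}$ words. The next two theorems say that no code does much better, and they describe how far linear codes get.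

\begin{theorem}\label{thm:arbitrary}
Let $m\ge4$ be even and let $C$ be any binary code of length $n=2^m$ with minimum distance at least $d$.
\begin{enumerate}
\item $|C|\le n^2+n^{3/2}$. Thus $\mathcal K(m)$ is within a factor $1+2^{-m/2}$ of optimal among all binary codes.
\item If $C$ is closed under complementation $c\mapsto c+\mathbf 1$, or if all distances in $C$ are divisible by $q/2=2^{m/2-1}$, then $|C|\le n^2=|\mathcal K(m)|$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $m\ge4$ be even.
\begin{enumerate}
\item Let $C$ be a linear code of length $2^m$ and minimum distance at least $d$ that contains $\mathbf 1$ and has all weights divisible by $2^{m/2-1}$. Then $\dim C\le\frac{3m}2+1$.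
\item The bound in (1) is attained for every even $m\ge4$. Consequently the largest dimension $k_{\max}(m)$ of a linear code of length $2^m$ and minimum distance at least $d$ satisfies
\[
\tfrac{3m}2+1\le k_{\max}(m)\le 2m-1 .
\]
For $m=4$, that is $r=3$, both bounds equal $7$. So the factor $2$ in Theorem~\ref{thm:linear} is exactly attained at $r=3$ and cannot be increased in a statement valid for all $r$.
\item If $C$ is a linear code of length $n=2^m$ and minimum distance at least $d$, if $\mathbf 1\notin C$, and if no word of $C$ has weight greater than $n-d$, then $\dim C\le 2m-2$.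
\end{enumerate}
\end{theorem}

A subspace of a linear code has at least the same minimum distance, so Theorem~\ref{thm:linear} amounts to excluding a single object: a linear code of dimension exactly $2m$. By Theorem~\ref{thm:arbitrary}(1) such a code would come within a factor $1+1/q$ of the largest conceivable size. One expects a nearly extremal code to be rigid and the rigid structure to be incompatible with linearity, and the cases $r=3,5$ point the same way. The difficulty is that the Kerdock code has exactly the size to be excluded. No inequality that holds for all codes can suffice, and linearity has to enter in an essential way.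

It enters twice. The inequality behind Theorem~\ref{thm:arbitrary}(1) leaves a code with $q^4$ words only a small slack (Section~\ref{sec:quartics}). In a linear code, a failure of $2$-adic divisibility of the weights occurs at many words at once, and this costs more than the slack; hence $q$ divides every $x(c)$ (Section~\ref{sec:div}). A sharper inequality then leaves only the values $0,\pm q,\pm n$, and a linear code with these values has dimension at most $3m/2+1<2m$ (Section~\ref{sec:five}). Section~\ref{sec:16} runs the whole argument by hand for $n=16$.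

\section{Krawtchouk expansions and positivity}\label{sec:pos}

For $I\subseteq\{1,\dots,n\}$ let $\chi_I(c)=(-1)^{\sum_{l\in I}c_l}$, so that $\chi_I(c+c')=\chi_I(c)\chi_I(c')$. Let $e_i(c)=\sum_{|I|=i}\chi_I(c)$ be the $i$-th elementary symmetric function of the $n$ signs of $c$. Then $e_0=1$ and $e_1(c)=x(c)$. Multiplying $\chi_I$ by the $l$-th sign adds $l$ to $I$ or removes it. In the product $x(c)e_i(c)$ each set of size $i+1$ arises $i+1$ times and each set of size $i-1$ arises $n-i+1$ times, so $x\,e_i=(i+1)e_{i+1}+(n-i+1)e_{i-1}$. Therefore $e_i(c)=K_i(x(c))$, where the \emph{Krawtchouk polynomials} $K_i$ are defined by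
\[
K_0=1,\qquad K_1=x,\qquad xK_i=(i+1)K_{i+1}+(n-i+1)K_{i-1}.
\]
Multiplying repeatedly by $x$ gives $x^2=2K_2+n$, then $x^3=2\bigl(3K_3+(n-1)K_1\bigr)+nK_1=6K_3+(3n-2)K_1$, and finally
\[
x^4=6\bigl(4K_4+(n-2)K_2\bigr)+(3n-2)(2K_2+n)=24K_4+(12n-16)K_2+3n^2-2n .
\]
Hence a monic quartic $x^4+\alpha x^3+\beta x^2+\gamma x+\delta$ equals
\begin{equation}\label{eq:quartic}
24K_4+6\alpha K_3+(12n-16+2\beta)K_2+\bigl((3n-2)\alpha+\gamma\bigr)K_1+(3n^2-2n+\beta n+\delta).
\end{equation}

\begin{lemma}\label{lem:pos}
Let $\varphi=\sum_{i=0}^4\varphi_iK_i$ with $\varphi_i\ge0$ for $i\ge1$. For every code $C$ of length $n$,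
\[
\sum_{c,c'\in C}\varphi\bigl(x(c+c')\bigr)\ge\varphi_0|C|^2 .
\]
If $C$ is linear, then $\sum_{c\in C}\varphi(x(c))\ge\varphi_0|C|$.
\end{lemma}

\begin{proof}
For each $i$,
\[
\sum_{c,c'\in C}K_i\bigl(x(c+c')\bigr)=\sum_{|I|=i}\ \sum_{c,c'\in C}\chi_I(c)\chi_I(c')=\sum_{|I|=i}\Bigl(\sum_{c\in C}\chi_I(c)\Bigr)^2\ge0,
\]
and for $i=0$ the sum is $|C|^2$. If $C$ is linear, each word of $C$ is $c+c'$ for exactly $|C|$ pairs, so the double sum is $|C|$ times the single sum.
\end{proof}

The case $\varphi=x^2=2K_2+n$ says that the mean square correlation in any code is at least $n$. It shows why $\sqrt n$ is the interesting threshold. Let $C$ be closed under complementation with $|x(c+c')|\le s$ whenever $c'\ne c,\,c+\mathbf 1$. Then $n|C|^2\le|C|\,(2n^2+|C|s^2)$, so $|C|\le2n^2/(n-s^2)$ if $s<\sqrt n$. At $s=\sqrt n$ this bound says nothing, and we turn to polynomials of degree four.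

\section{Three quartics and the bounds for arbitrary codes}\label{sec:quartics}

Suppose $\varphi$ is as in Lemma~\ref{lem:pos}, $\varphi_0>0$, and $\varphi\le0$ at every correlation of two distinct words of $C$. Only the $|C|$ diagonal pairs, where $x=n$, can contribute positively, so
\begin{equation}\label{eq:lp}
|C|\le\varphi(n)/\varphi_0 .
\end{equation}
Equality requires that $\varphi$ vanish at every correlation that occurs. The linear codes of Theorem~\ref{thm:sharp}(2), constructed in Section~\ref{sec:five}, have correlations $q,0,-q,-n$ between distinct words, which suggests the quartic $F$ with these roots. It will give the bound $q^4$, but it is positive on $(-q,0)$, so it applies only when no correlation lies there. Moving the root $0$ to $-q$ repairs the sign at a small cost and gives $f$. For codes closed under complementation an even polynomial $G$ is natural. Put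
\[
F=x(x^2-q^2)(x+q^2),\qquad f=(x-q)(x+q)^2(x+q^2),\qquad G=x^2(x^2-q^2),
\]
and $\kappa=2q^2(q^2-1)$.

\begin{lemma}\label{lem:quartics}
Each of $F,f,G$ has nonnegative Krawtchouk coefficients, and the coefficient of $K_0$ is $\kappa$ in all three. Moreover
\[
F(n)=\kappa q^4,\qquad f(n)=\kappa(q^4+q^3),\qquad 2G(\pm n)=\kappa q^4,
\]
and the signs are as follows:
\begin{enumerate}
\item[(a)] $f\le0$ on $[-n,q]$;
\item[(b)] $F\le0$ at the multiples of $q$ in $[-n,q]$, with equality only at $q,0,-q,-n$;
\item[(c)] $G\le0$ on $[-q,q]$.
\end{enumerate}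
\end{lemma}

\begin{proof}
Expanding, $F=x^4+q^2x^3-q^2x^2-q^4x$, $G=x^4-q^2x^2$, and
\[
f=x^4+(q^2+q)x^3+(q^3-q^2)x^2-q^2(q^2+q)x-q^5 .
\]
Insert these coefficients into \eqref{eq:quartic} with $n=q^2$. The coefficient of $K_0$ is $3q^4-2q^2-q^4=\kappa$ for $F$ and $G$, and $3q^4-2q^2+(q^5-q^4)-q^5=\kappa$ for $f$. For $F$ and $f$ we have $\gamma=-q^2\alpha$, so the coefficient of $K_1$ is $(2q^2-2)\alpha$. Altogether
\begin{align*}
F&=24K_4+6q^2K_3+(10q^2-16)K_2+2q^2(q^2-1)K_1+\kappa,\\
f&=24K_4+6(q^2+q)K_3+(2q^3+10q^2-16)K_2+2(q^2+q)(q^2-1)K_1+\kappa,\\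
G&=24K_4+(10q^2-16)K_2+\kappa .
\end{align*}
The values at $n=q^2$ are $F(n)=q^2(q^4-q^2)\,2q^2$, $f(n)=(q^2-q)(q^2+q)^2\,2q^2=2q^5(q+1)(q^2-1)$ and $G(\pm n)=q^4(q^4-q^2)$. On $[-n,q]$ the factor $x-q$ of $f$ is $\le0$ and the others are $\ge0$, which is (a). For $-q^2<x\le-2q$ we have $x<0$, $x^2-q^2>0$ and $x+q^2>0$, so $F(x)<0$; the remaining multiples of $q$ in $[-n,q]$ are the roots of $F$. Part (c) is the sign of $x^2-q^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arbitrary}]
By \eqref{eq:dq}, distinct words of $C$ have correlation in $[-n,q]$.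

(1) Apply \eqref{eq:lp} with $\varphi=f$: $|C|\le q^4+q^3=n^2+n^{3/2}=n^2(1+1/q)$.

(2) If all distances are divisible by $q/2$, then $x(c+c')=n-2\,\mathrm{wt}(c+c')$ is a multiple of $q$, and \eqref{eq:lp} with $\varphi=F$ gives $|C|\le q^4$. Now let $C$ be closed under complementation and fix $c\in C$. The words $c'=c$ and $c'=c+\mathbf 1$ have $x(c+c')=\pm n$. For any other $c'$, both $c'$ and $c'+\mathbf 1$ are words of $C$ distinct from $c$, and $x(c+c'+\mathbf 1)=-x(c+c')$, so $|x(c+c')|\le q$ and $G\le0$. Lemma~\ref{lem:pos} gives $\kappa|C|^2\le|C|\cdot2G(n)=|C|\kappa q^4$.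
\end{proof}

For a linear code with exactly $q^4$ words, the inequality for $f$ is nearly tight and the inequality for $F$, when it applies, is tight. This is the information we extract.

\begin{lemma}\label{lem:slack}
Let $C$ be a linear code of length $n$, dimension $2m$ and minimum distance at least $d$.
\begin{enumerate}
\item[(a)] $\displaystyle\sum_{0\ne c\in C}|f(x(c))|\le\kappa q^3=2q^5(q^2-1)<2q^7$.
\item[(b)] If $q\mid x(c)$ for all $c\in C$, then $x(c)\in\{q,0,-q,-n\}$ for all $c\in C\setminus\{0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}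
Here $|C|=q^4$ and $x(c)\in[-n,q]$ for $c\ne0$. By Lemmas~\ref{lem:pos} and~\ref{lem:quartics}(a), $\kappa q^4\le f(n)-\sum_{c\ne0}|f(x(c))|$, and $f(n)-\kappa q^4=\kappa q^3$. In (b), the same lemmas give $\kappa q^4\le F(n)+\sum_{c\ne0}F(x(c))$ with $F(n)=\kappa q^4$. All terms of the sum are $\le0$, so all vanish, and Lemma~\ref{lem:quartics}(b) lists the zeros.
\end{proof}

\section{The case of length 16}\label{sec:16}

Let $m=4$, so $q=4$, $n=16$, $d=6$. Suppose $C$ is a linear code of length $16$ with $256$ words and minimum distance at least $6$. We reach a contradiction in three moves.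

\emph{All weights are even.} Here $f=(x-4)(x+4)^2(x+16)$, and Lemma~\ref{lem:slack}(a) allows a total of $2\cdot4^5\cdot15=30720$. The odd weights $7,9,11,13,15$ give $x=2,-2,-6,-10,-14$, where $|f|$ equals
\[
2\cdot6^2\cdot18=1296,\quad 6\cdot2^2\cdot14=336,\quad 10\cdot2^2\cdot10=400,\quad 14\cdot6^2\cdot6=3024,\quad 18\cdot10^2\cdot2=3600 .
\]
A few words of odd weight would fit into the budget. But $c\mapsto\mathrm{wt}(c)\bmod2$ is a linear function on $C$. If one word has odd weight, then $128$ words do, and $128\cdot336=43008>30720$.

\emph{The weights are $0,6,8,10,16$.} Even weights mean $4\mid x(c)$, so Lemma~\ref{lem:slack}(b) gives $x(c)\in\{4,0,-4,-16\}$ for $c\ne0$.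

\emph{A parity contradiction.} Let $Z\subseteq C$ be the set of words of weight $0,8,16$. By Lemma~\ref{lem:pos} with $\varphi=x^2$, we have $256\cdot16\le\sum_Cx^2\le2\cdot256+16\,(256-|Z|)$, so $|Z|\le32$. Choose $v_1\in C$ outside $Z$, then $v_2$ outside $Z+\langle v_1\rangle$, which has at most $64$ elements, then $v_3$ outside $Z+\langle v_1,v_2\rangle$, which has at most $128$. Since $0\in Z$, the span $U$ of $v_1,v_2,v_3$ has dimension $3$, and its seven nonzero words avoid $Z$. They have weights $6$ or $10$, so the sum of their weights is $\equiv7\cdot2\equiv2\pmod4$. On the other hand, each coordinate is nonzero in either $0$ or $4$ of the $8$ words of $U$, so this sum is divisible by $4$.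

For larger $m$ the second and third moves carry over directly. The first must be iterated to climb from $2\mid x(c)$ to $q\mid x(c)$, and from the second round on the relevant parity function is no longer linear.

\section{Divisibility of the weights}\label{sec:div}

Suppose all weights of a linear code are divisible by $2^{j-1}$. The obstruction to divisibility by $2^j$ is the function $P(c)=\mathrm{wt}(c)/2^{j-1}\bmod2$. For $j=2$ the identity $\mathrm{wt}(u+v)=\mathrm{wt}(u)+\mathrm{wt}(v)-2|\mathrm{supp}\,u\cap\mathrm{supp}\,v|$, where $\mathrm{supp}$ denotes the set of nonzero coordinates, shows that $P(u+v)+P(u)+P(v)$ is the bilinear form $\sum_lu_lv_l$; thus $P$ is quadratic. In general $P$ has degree at most $j$, and a nonzero function of low degree cannot have small support. The latter fact is the minimum distance of Reed--Muller codes.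

\begin{lemma}\label{lem:rm}
Let $P:\mathbb F_2^k\to\mathbb F_2$ be given by a polynomial of degree at most $j$. If $P$ is not the zero function, then $P(a)=1$ for at least $2^{k-j}$ points $a$.
\end{lemma}

\begin{proof}
Induct on $k$. If $k=0$ or $j=0$, then $P$ is the constant $1$ and the claim holds. Otherwise, since $a_k^2=a_k$ on $\mathbb F_2$, write $P=a_kQ+R$ with $Q,R$ polynomials in $a_1,\dots,a_{k-1}$ of degrees at most $j-1$ and $j$. If $Q$ is the zero function, then $R$ is not, and $P=1$ at no fewer than $2\cdot2^{k-1-j}$ points. Otherwise $Q=1$ at no fewer than $2^{(k-1)-(j-1)}$ points of $\mathbb F_2^{k-1}$, and above each of them exactly one choice of $a_k$ gives $P=1$.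
\end{proof}

\begin{lemma}\label{lem:parity}
Let $C$ be a linear code of dimension $k$ with all weights divisible by $2^{j-1}$, $j\ge1$. Either all weights are divisible by $2^j$, or at least $2^{k-j}$ words have weight an odd multiple of $2^{j-1}$.
\end{lemma}

\begin{proof}
For integers $b_1,\dots,b_k\in\{0,1\}$ we have $(-1)^{\sum b_i}=\prod(1-2b_i)$, so the residue of $\sum b_i$ modulo $2$, as an integer in $\{0,1\}$, is
\[
\frac12\Bigl(1-\prod_{i=1}^k(1-2b_i)\Bigr)=\sum_{\emptyset\ne I\subseteq\{1,\dots,k\}}(-2)^{|I|-1}\prod_{i\in I}b_i .
\]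
Let $g_1,\dots,g_k$ be a basis of $C$ and $a\in\{0,1\}^k$. Apply the identity with $b_i=a_i(g_i)_l$ and sum over the coordinates $l$:
\begin{equation}\label{eq:incl}
\mathrm{wt}\Bigl(\sum_ia_ig_i\Bigr)=\sum_{I\ne\emptyset}w_I\prod_{i\in I}a_i,\qquad w_I=(-2)^{|I|-1}\Bigl|\bigcap_{i\in I}\mathrm{supp}\,g_i\Bigr| .
\end{equation}
Taking for $a$ the indicator of $I$ gives $w_I=\mathrm{wt}(\sum_{i\in I}g_i)-\sum_{\emptyset\ne J\subsetneq I}w_J$, so by induction on $|I|$ every $w_I$ is divisible by $2^{j-1}$. If $|I|\ge j+1$, the factor $(-2)^{|I|-1}$ makes $w_I$ divisible by $2^j$. Divide \eqref{eq:incl} by $2^{j-1}$ and reduce modulo $2$: the terms with $|I|\ge j+1$ disappear, and $P(c)=\mathrm{wt}(c)/2^{j-1}\bmod2$ is a polynomial of degree at most $j$ in the coordinates $a$. Apply Lemma~\ref{lem:rm}.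
\end{proof}

We now need the cost of one such word. Put $t=2^j$. Its correlation $x$ will be an odd multiple of $t$ and hence at distance at least $t$ from every root of $f$. Next to the double root, $|f(-q+t)|=(2q-t)\,t^2(q^2-q+t)$, which is about $2t^2q^3$ when $t$ is small compared with $q$. With $q^4/t$ words the total is about $2tq^7$, against a budget of $2q^7$. So there is a factor $t\ge2$ to spare, and a bound of $2tq^3$ per word is enough.

\begin{lemma}\label{lem:cost}
Let $t$ be a power of $2$ with $2\le t\le q/2$, and let $x\in[-n,q]$ be an integer with $x\equiv t\pmod{2t}$. Then $|f(x)|\ge2tq^3$.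
\end{lemma}

\begin{proof}
Since $2t\mid q$, the roots $q,-q,-q^2$ are multiples of $2t$, and $x$ differs from each by at least $t$. So $x$ lies in one of two intervals.

\emph{Case $-q+t\le x\le q-t$.} Write $|f(x)|=(q^2-x^2)(q+x)(x+q^2)$. Here $q^2-x^2\ge q^2-(q-t)^2=t(2q-t)$, $q+x\ge t$ and $x+q^2\ge q^2-q+t$. The function $s\mapsto s(2q-s)$ increases for $s\le q$ and $t\ge2$, so $t(2q-t)\ge4(q-1)$. Using $q\ge4$,
\[
\frac{|f(x)|}t\ge4(q-1)(q^2-q+2)=2q^3+2q^2(q-4)+12q-8\ge2q^3 .
\]

\emph{Case $x=-y$ with $q+t\le y\le q^2-t$.} Write $|f(x)|=(y^2-q^2)\cdot(y-q)(q^2-y)$. The first factor is at least $(q+t)^2-q^2=t(2q+t)\ge4(q+1)$. The product $(y-q)(q^2-y)$ is concave in $y$ and equals $t(q^2-q-t)$ at both endpoints, so it is at least $t(q^2-q-t)\ge t(q^2-\frac32q)$. Hence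
\[
\frac{|f(x)|}t\ge4(q+1)\bigl(q^2-\tfrac32q\bigr)=2q^3+2q(q^2-q-3)\ge2q^3 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:div}
Let $C$ be a linear code of length $n$, dimension $2m$ and minimum distance at least $d$. Then $q\mid x(c)$ for all $c\in C$.
\end{proposition}

\begin{proof}
All $x(c)=n-2\,\mathrm{wt}(c)$ are even. We show: if $1\le j\le m/2-1$ and $t=2^j$ divides all $x(c)$, then so does $2t$. After $m/2-1$ steps this gives the claim. Note that $2\le t\le q/2$ and $2t\mid n$. The hypothesis says that $2^{j-1}$ divides all weights. If some weight is not divisible by $2^j$, Lemma~\ref{lem:parity} yields at least $2^{2m-j}=q^4/t$ words whose weight is an odd multiple of $t/2$. These words are nonzero, so $x(c)\in[-n,q]$, and $x(c)\equiv t\pmod{2t}$. By Lemma~\ref{lem:cost} they contribute at least $(q^4/t)\cdot2tq^3=2q^7$ to $\sum_{c\ne0}|f(x(c))|$, contrary to Lemma~\ref{lem:slack}(a). So all weights are divisible by $t$, and $2t$ divides all $x(c)$.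
\end{proof}

\section{Linear codes with correlations $0,\pm q,\pm n$}\label{sec:five}

A word with $x(c)=\pm q$ has weight $\frac q2(q\mp1)$, an odd multiple of $q/2$. The second moment forces almost all words of a large code to be of this kind, while the parity argument of Section~\ref{sec:16} limits the subspaces that consist of such words. The two facts together bound the dimension.

\begin{proposition}\label{prop:five}
Let $C$ be a linear code of length $n$ with $x(c)\in\{0,\pm q,\pm n\}$ for all $c\in C$. Then $\dim C\le\frac{3m}2+1$.
\end{proposition}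

\begin{proof}
Let $k=\dim C$ and $Z=\{c\in C:x(c)\in\{0,\pm n\}\}$; then $0\in Z$.

\emph{$Z$ is small.} Only $0$ and $\mathbf 1$ have $x=\pm n$, and $x^2=q^2$ outside $Z$. Lemma~\ref{lem:pos} with $\varphi=x^2=2K_2+q^2$ gives
\[
2^kq^2\le\sum_{c\in C}x(c)^2\le2q^4+q^2(2^k-|Z|),
\]
so $|Z|\le2q^2=2^{m+1}$.

\emph{A large subspace avoids $Z$.} We do not need $Z$ to be a subspace. Let $U$ be a subspace of $C$ that is maximal subject to $U\cap Z=\{0\}$, and let $s=\dim U$. Suppose $v\in C$ is not in $U+Z$. Then $v\notin U$ because $0\in Z$, and $(v+U)\cap Z=\emptyset$ because $v+u=z$ would give $v=u+z$. So $U\cup(v+U)$ is a larger subspace that meets $Z$ only in $0$, a contradiction. Thus $C=U+Z$, and $2^k\le|U||Z|\le2^{s+m+1}$.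

\emph{Such a subspace has dimension at most $m/2$.} Let $s\ge1$. Each coordinate is a linear function on $U$, so it is nonzero in either $0$ or $2^{s-1}$ words, and $2^{s-1}$ divides $\sum_{c\in U}\mathrm{wt}(c)$. This sum has $2^s-1$ nonzero terms, an odd number, and each is an odd multiple of $q/2$. So the sum is an odd multiple of $q/2=2^{m/2-1}$, which forces $s-1\le m/2-1$. The bound $s\le m/2$ also holds for $s=0$, and $k\le s+m+1\le\frac{3m}2+1$.
\end{proof}

To attain the bound we need $|Z|=2^{m+1}$ and $s=m/2$. The affine functions are a natural choice for $Z$, and for $U$ we take a space of quadratic functions parametrized by the field $L=\mathbb F_q$. Recall that the trace $\mathrm{Tr}(u)=u+u^2+u^4+\dots+u^{q/2}$ is an $\mathbb F_2$-linear map $L\to\mathbb F_2$. It is not zero, since a polynomial of degree $q/2$ cannot vanish at $q$ points, so it takes each value $q/2$ times. Hence for $w\in L$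
\begin{equation}\label{eq:char}
\sum_{z\in L}(-1)^{\mathrm{Tr}(wz)}=\begin{cases}q,&w=0,\\0,&w\ne0,\end{cases}
\end{equation}
because $z\mapsto wz$ is a bijection for $w\ne0$.

\begin{proposition}\label{prop:construction}
Index the $n=q^2$ coordinates by $(y,z)\in L^2$. The words
\[
(y,z)\mapsto\mathrm{Tr}(\lambda yz+ay+bz)+\epsilon,\qquad\lambda,a,b\in L,\quad\epsilon\in\mathbb F_2,
\]
form a linear code of dimension $\frac{3m}2+1$ and minimum distance $d$ that contains $\mathbf 1$ and has all weights divisible by $q/2$.
\end{proposition}

\begin{proof}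
For the word $c$ with parameters $(\lambda,a,b,\epsilon)$,
\[
x(c)=(-1)^\epsilon\sum_{y\in L}(-1)^{\mathrm{Tr}(ay)}\sum_{z\in L}(-1)^{\mathrm{Tr}((\lambda y+b)z)} .
\]
If $\lambda\ne0$, then by \eqref{eq:char} only $y=b/\lambda$ contributes, and $x(c)=(-1)^{\epsilon+\mathrm{Tr}(ab/\lambda)}q$. If $\lambda=0$, the double sum factors, and $x(c)=0$ unless $a=b=0$, when $x(c)=(-1)^\epsilon n$. The map from parameters to words is $\mathbb F_2$-linear, and $x(c)=n$ only for the zero parameter, so it is injective and the dimension is $3\cdot\frac m2+1$. The largest value of $x$ on nonzero words is $q$, attained at $(1,0,0,0)$, so the minimum distance is $d$ by \eqref{eq:dq}. The parameter $(0,0,0,1)$ gives $\mathbf 1$, and the weights $(n-x(c))/2$ are divisible by $q/2$.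
\end{proof}

\section{The dimension bounds for linear codes}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Suppose a linear code of length $n$ and minimum distance at least $d$ has dimension at least $2m$. Pass to a subspace $C$ of dimension exactly $2m$; its minimum distance is still at least $d$. By Proposition~\ref{prop:div}, $q\mid x(c)$ for all $c\in C$. By Lemma~\ref{lem:slack}(b), $x(c)\in\{0,\pm q,\pm n\}$ for all $c\in C$. Proposition~\ref{prop:five} gives $2m\le\frac{3m}2+1$, that is $m\le2$, a contradiction. So such a code has at most $2^{2m-1}=\frac12|\mathcal K(m)|$ words.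
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Let $c\in C$ with $c\ne0,\mathbf 1$. Both $c$ and $c+\mathbf 1$ are nonzero words of $C$ and $x(c+\mathbf 1)=-x(c)$, so $|x(c)|\le q$. Since $q/2$ divides $\mathrm{wt}(c)$, the number $x(c)$ is a multiple of $q$, so $x(c)\in\{0,\pm q\}$. Proposition~\ref{prop:five} applies.

(2) The code of Proposition~\ref{prop:construction} satisfies the hypotheses of (1) and has dimension $\frac{3m}2+1$. This also gives the lower bound for $k_{\max}(m)$, and the upper bound is Theorem~\ref{thm:linear}. For $m=4$ we get $k_{\max}(4)=7$, while $|\mathcal K(4)|=2^8$.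

(3) Since $\mathbf 1\notin C$, the code $C+\langle\mathbf 1\rangle$ has dimension $\dim C+1$. Its new words $c+\mathbf 1$ have weight $n-\mathrm{wt}(c)\ge d$, so its minimum distance is at least $d$. Theorem~\ref{thm:linear} gives $\dim C+1\le2m-1$.
\end{proof}

\begin{remark}
Linearity cannot be dropped from Theorem~\ref{thm:linear}, as $\mathcal K(m)$ itself has $2^{2m}$ words; it is used in Lemma~\ref{lem:parity} and in the two subspace steps of Proposition~\ref{prop:five}. The hypothesis $m\ge4$ is used in Lemma~\ref{lem:cost} and in the final inequality $2m>\frac{3m}2+1$. It is needed: for $m=2$ we have $n=4$ and $d=1$, and the whole space $\mathbb F_2^4$ has dimension $4=2m$. The dimension $2m$ is used in Lemma~\ref{lem:slack}. For dimension $2m-1$ the slack in part (a) becomes $f(n)-\kappa q^4/2=q^5(q^2-1)(q+2)$. This exceeds the amount $\frac{q^4}{2t}\cdot2tq^3=q^7$ that Lemmas~\ref{lem:parity} and~\ref{lem:cost} guarantee, so these estimates no longer force divisibility.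
\end{remark}

\begin{thebibliography}{1}

\bibitem{series}
\emph{A new series of $\mathbb{Z}_4$-linear codes of high minimum Lee distance derived from the Kerdock codes},
\texttt{http://fwn06.housing.rug.nl/mtns2010/Papers/161\_452.pdf}.

\end{thebibliography}
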